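
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Depth and type of unmixed local rings that are not Cohen--Macaulay}


\begin{abstract}
It was conjectured that a complete unmixed Noetherian local ring $A$ whose type $r(A)$ satisfies $r(A)\le\operatorname{depth}A+1$ is Cohen--Macaulay. We show that this is false, because adjoining a power series variable raises the depth and leaves the type unchanged. We then determine all pairs (depth, type) of complete unmixed local rings that are not Cohen--Macaulay: they are the pairs with depth at least $1$ and type at least $4$, and each of them occurs for a domain. In particular every unmixed local ring of type at most three is Cohen--Macaulay, and the conjecture is true in depth at most two and fails in every depth at least three. The proof of the bound on the type studies the minimal free resolution of a dualizing complex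 by means of the New Intersection Theorem and its improved form.
\end{abstract}

\section{The question and the answer}

All rings are commutative and all local rings are Noetherian. Let $(A,\mathfrak m)$ be a local ring of dimension $d$ with residue field $k=A/\mathfrak m$. Its \emph{Bass numbers} are
\[
\mu_i(A)=\dim_k\operatorname{Ext}^i_A(k,A),
\]
and its \emph{type} is $r(A)=\mu_d(A)$, the Bass number in degree $d=\dim A$. The first nonzero Bass number is $\mu_t(A)$ with $t=\operatorname{depth}A$. For a Cohen--Macaulay ring $t=d$, so the type is the first nonzero Bass number; it is the dimension of the socle of $A$ modulo any system of parameters, and it equals $1$ exactly when $A$ is Gorenstein. If $A$ is not Cohen--Macaulay, the type sits in a degree strictly above the first nonzero Bass number, where one may expect Bass numbers to be larger. So one may hope that a \emph{small} type forces $A$ to be Cohen--Macaulay, and that the larger the depth, the larger the type one can allow.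

Some hypothesis on the associated primes is needed (see Remark~\ref{rem:unmixed}). Let $\hat A$ be the completion of $A$, with maximal ideal $\hat{\mathfrak m}$. The ring $A$ is \emph{unmixed} if $\dim\hat A/\mathfrak p=\dim A$ for every associated prime $\mathfrak p$ of $\hat A$, and \emph{quasi-unmixed} if this holds for every minimal prime $\mathfrak p$ of $\hat A$. For complete $A$, unmixed means that $\dim A/\mathfrak p=\dim A$ for all $\mathfrak p\in\operatorname{Ass}A$; for instance, every complete local domain is unmixed. The following is known; see \cite{SR}.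
\begin{itemize}
\item (Marley) An unmixed local ring of type two is Cohen--Macaulay.
\item If $A$ is quasi-unmixed, $r(A)\le\operatorname{depth}A+1$, and $\hat A_{\mathfrak p}$ is Cohen--Macaulay for every prime $\mathfrak p\ne\hat{\mathfrak m}$ of $\hat A$, then $A$ is Cohen--Macaulay.
\item If $A$ is complete and unmixed and $r(A_{\mathfrak p})\le\operatorname{depth}A_{\mathfrak p}+1$ for \emph{every} prime $\mathfrak p$ of $A$, then $A$ is Cohen--Macaulay.
\end{itemize}
The natural next step is to drop all conditions at the primes other than $\mathfrak m$.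

\begin{conjecture}[\cite{SR}]\label{conj}
Let $A$ be a complete unmixed Noetherian local ring. If $r(A)\le\operatorname{depth}A+1$, then $A$ is Cohen--Macaulay.
\end{conjecture}

\begin{theorem}\label{thm:false}
Conjecture~\ref{conj} is false.
\end{theorem}

The reason is short. Passing from $R$ to $R[[X]]$ raises the depth by one and changes neither the type nor the failure of the Cohen--Macaulay property. Hence every complete unmixed ring that is not Cohen--Macaulay yields a counterexample after enough variables are adjoined. This leaves a sharper question: which types do unmixed rings that are not Cohen--Macaulay have at all? The answer has a sharp threshold.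

\begin{theorem}\label{thm:three}
Every unmixed local ring of type at most $3$ is Cohen--Macaulay.
\end{theorem}

\begin{theorem}\label{thm:four}
For all $r\ge4$ and $t\ge1$ there is a complete local domain that is not Cohen--Macaulay and has depth $t$, dimension $t+1$ and type $r$.
\end{theorem}

\begin{theorem}\label{thm:pairs}
A complete unmixed local ring of depth $t$ and type $r$ that is not Cohen--Macaulay exists if and only if $t\ge1$ and $r\ge4$. Consequently:
\begin{enumerate}
\item[(a)] Conjecture~\ref{conj} holds for all $A$ with $\operatorname{depth}A\le2$.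
\item[(b)] For all $t\ge3$ and all $r$ with $4\le r\le t+1$ it fails for some complete domain $A$ with $\operatorname{depth}A=t$ and $r(A)=r$.
\item[(c)] Let $g:\mathbb Z_{\ge1}\to\mathbb Z$ be a function. The implication ``$A$ complete, unmixed, of positive depth, and $r(A)\le g(\operatorname{depth}A)$ $\Rightarrow$ $A$ Cohen--Macaulay'' holds if and only if $g(t)\le3$ for all $t$.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:pairs} from Theorems~\ref{thm:three} and~\ref{thm:four}]
Let $A$ be complete and unmixed. If $\operatorname{depth}A=0$, then $\mathfrak m\in\operatorname{Ass}A$, so $\dim A=\dim A/\mathfrak m=0$ and $A$ is Cohen--Macaulay. If $r(A)\le3$, then $A$ is Cohen--Macaulay by Theorem~\ref{thm:three}. So $t\ge1$ and $r\ge4$ are necessary, and they suffice by Theorem~\ref{thm:four}. For (a), note that $r(A)\le\operatorname{depth}A+1\le3$. Part (b) is Theorem~\ref{thm:four}. In (c), if $g\le3$ everywhere, Theorem~\ref{thm:three} applies; if $g(t)\ge4$ for some $t$, a ring of depth $t$ and type $4$ from Theorem~\ref{thm:four} violates the implication.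
\end{proof}

Section~\ref{sec:variables} proves Theorem~\ref{thm:false}. Section~\ref{sec:koszul} develops a way to compute the type of a two-dimensional ring $A$ that embeds, with cokernel $k$, in a module of depth two, and applies it to two planes meeting in a point. Section~\ref{sec:domains} proves Theorem~\ref{thm:four} by the same method. Sections~\ref{sec:tools} and~\ref{sec:proof} prove Theorem~\ref{thm:three}. We write $\ell$ for length, $\operatorname{embdim}A=\dim_k\mathfrak m/\mathfrak m^2$, and $E(k)$ for the injective hull of $k$.

\section{Adjoining variables}\label{sec:variables}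

\begin{lemma}\label{lem:variables}
Let $(R,\mathfrak n,k)$ be a complete local ring and $A=R[[X_1,\dots,X_N]]$. Then $A$ is complete, $\dim A=\dim R+N$, $\operatorname{depth}A=\operatorname{depth}R+N$ and $r(A)=r(R)$. Moreover $A$ is Cohen--Macaulay if and only if $R$ is, and if $R$ is unmixed (respectively a domain), then so is $A$.
\end{lemma}

\begin{proof}
By induction we may take $N=1$ and $X=X_1$. A power series ring over a complete local ring is complete. The element $X$ is $A$-regular with $A/XA=R$, which gives the statements on dimension, depth and the Cohen--Macaulay property. By Rees' lemma \cite[3.1.16]{BH},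
\[
\operatorname{Ext}^{i+1}_A(k,A)\cong\operatorname{Ext}^i_{A/XA}(k,A/XA)=\operatorname{Ext}^i_R(k,R),
\]
and with $i=\dim R$ this says $r(A)=r(R)$. Finally, $A$ is flat over $R$, so $\operatorname{Ass}A$ is the union of the sets $\operatorname{Ass}(A/\mathfrak pA)$ with $\mathfrak p\in\operatorname{Ass}R$. Here $A/\mathfrak pA=(R/\mathfrak p)[[X]]$ is a domain of dimension $\dim R/\mathfrak p+1$. So $\operatorname{Ass}A=\{\mathfrak pA:\mathfrak p\in\operatorname{Ass}R\}$, and $A$ is unmixed if $R$ is. If $R$ is a domain, so is $R[[X]]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:false}]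
Let $k$ be a field and
\begin{equation}\label{eq:planes}
R=k[[x,y,u,v]]/\bigl((x,y)\cap(u,v)\bigr),
\end{equation}
the local ring of two planes meeting in a point. It is complete. Its associated primes are $P=(x,y)R$ and $Q=(u,v)R$, with $R/P=k[[u,v]]$ and $R/Q=k[[x,y]]$ both of dimension $2$; so $R$ is unmixed of dimension $2$. Since $P\cap Q=0$ and $P+Q$ is the maximal ideal $\mathfrak n$, there is an exact sequence
\begin{equation}\label{eq:planesseq}
0\to R\to R/P\oplus R/Q\to k\to0 .
\end{equation}
The middle term has depth $2$, so $H^0_{\mathfrak n}(R)=0$ and $H^1_{\mathfrak n}(R)\cong k$. Thus $\operatorname{depth}R=1<2$, and $R$ is not Cohen--Macaulay. Its type $r=r(R)$ is a finite number. Choose $N\ge\max(0,r-2)$ and put $A=R[[X_1,\dots,X_N]]$. By Lemma~\ref{lem:variables}, $A$ is complete, unmixed and not Cohen--Macaulay, and $r(A)=r\le N+2=\operatorname{depth}A+1$.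
\end{proof}

We shall see in Example~\ref{ex:planes} that $r(R)=4$, so that $N=2$ suffices.

\begin{remark}\label{rem:local}
It is instructive to see which hypothesis of the known results has been lost. Let $\mathfrak q=\mathfrak nA$ in the proof above. The map $R\to A_{\mathfrak q}$ is flat and $k\otimes_RA_{\mathfrak q}=k(\mathfrak q)$ is the residue field of $A_{\mathfrak q}$, so $\operatorname{Ext}^i_{A_{\mathfrak q}}(k(\mathfrak q),A_{\mathfrak q})\cong\operatorname{Ext}^i_R(k,R)\otimes_RA_{\mathfrak q}$ for all $i$. Hence $A_{\mathfrak q}$ has the dimension, depth and type of $R$, and at $\mathfrak q$ the inequality $r\le\operatorname{depth}+1$ is the one for $R$. The variables improve the inequality at the maximal ideal of $A$ but not at $\mathfrak q$, and $A_{\mathfrak q}$ is still not Cohen--Macaulay.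
\end{remark}

\section{Computing the type from an embedding with cokernel \texorpdfstring{$k$}{k}}\label{sec:koszul}

The sequence \eqref{eq:planesseq} embeds $R$, with cokernel $k$, in a module of depth $2$. This situation allows one to compute the type, up to one map that must be understood.

Let $(A,\mathfrak m,k)$ be a Noetherian local ring. Let $G$ be the minimal free resolution of $k$ over $A$. Let $x_1,\dots,x_e$ generate $\mathfrak m$, and let $E$ be the Koszul complex on these elements, with basis elements $e_{i}$ of $E_1$. Since $H_0(E)=k$, the modules $E_i$ are free and $G$ is a resolution of $k$, there is a map of complexes $\gamma:E\to G$ that lifts $\operatorname{id}_k$. For an $A$-module $M$ and a cocycle $\alpha:G_2\to M$ we write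
\[
z=\alpha\gamma_2:E_2\to M,\qquad z(x_i,x_j)=z(e_i\wedge e_j).
\]
As $z\circ\partial_3=\alpha\circ\partial_3^G\circ\gamma_3=0$ and $\partial_3(e_h\wedge e_i\wedge e_j)=x_he_i\wedge e_j-x_ie_h\wedge e_j+x_je_h\wedge e_i$, we have
\begin{equation}\label{eq:cocycle}
x_h\,z(x_i,x_j)-x_i\,z(x_h,x_j)+x_j\,z(x_h,x_i)=0
\end{equation}
for all $h,i,j$. The next lemma says that for modules of depth at least two, a single value of $z$, read modulo a regular sequence, determines the class of $\alpha$. The numbering of the generators does not matter, so the lemma applies to any two of them that form an $M$-regular sequence. (They need not be $A$-regular; in our applications they cannot be, as $\operatorname{depth}A=1$.)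

\begin{lemma}\label{lem:detect}
Let $M$ be a finitely generated $A$-module on which $x_1,x_2$ is a regular sequence. Then
\[
\operatorname{Ext}^2_A(k,M)\to M/(x_1,x_2)M,\qquad[\alpha]\mapsto\overline{z(x_1,x_2)},
\]
is well defined and injective.
\end{lemma}

\begin{proof}
The idea is to compare Ext with Koszul cohomology and to shift from degree $2$ down to degree $0$, where the map is an inclusion.

Let $K'\subset E$ be the Koszul subcomplex on $x_1,x_2$. For every module $L$, composition with $\gamma|_{K'}$ gives a map $\operatorname{Hom}(G,L)\to\operatorname{Hom}(K',L)$, hence maps $\kappa^i_L:\operatorname{Ext}^i_A(k,L)\to H^i(K';L):=H^i(\operatorname{Hom}(K',L))$. As $G$ and $K'$ consist of free modules, a short exact sequence of modules gives short exact sequences of complexes on both sides, so the $\kappa^i$ commute with connecting homomorphisms. Evaluation at $e_1\wedge e_2$ identifies $H^2(K';M)$ with $M/(x_1,x_2)M$, and then $\kappa^2_M$ is the map of the lemma.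

Put $M'=M/x_1M$ and $M''=M/(x_1,x_2)M$, and use the exact sequences
\[
0\to M\xrightarrow{x_1}M\to M'\to0,\qquad0\to M'\xrightarrow{x_2}M'\to M''\to0 .
\]
On the Ext side, the connecting maps
\[
\operatorname{Hom}(k,M'')\to\operatorname{Ext}^1(k,M')\to\operatorname{Ext}^2(k,M)
\]
are isomorphisms: $x_1,x_2$ annihilate all $\operatorname{Ext}^i(k,-)$, while $\operatorname{Hom}(k,M')=0$ and $\operatorname{Ext}^1(k,M)=0$. On the Koszul side, the connecting maps
\[
H^0(K';M'')\to H^1(K';M')\to H^2(K';M)
\]
are injective, because $H^0(K';M')=\{m\in M':x_1m=x_2m=0\}=0$ and $H^1(K';M)=0$. In degree $0$ we have $E_0=G_0=A$ and $\gamma_0$ is multiplication by an element congruent to $1$ modulo $\mathfrak m$, so $\kappa^0_{M''}$ is the inclusion of $\operatorname{Hom}(k,M'')=\{m\in M'':\mathfrak mm=0\}$ in $H^0(K';M'')=M''$. By commutativity $\kappa^2_M$ is injective.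
\end{proof}

\begin{proposition}\label{prop:type}
Let $\dim A=2$ and let
\begin{equation}\label{eq:ABk}
0\to A\to B\to k\to0
\end{equation}
be an exact sequence of $A$-modules, where $B$ is finitely generated of depth $2$. Then $\operatorname{depth}A=1$, so $A$ is not Cohen--Macaulay, $H^1_{\mathfrak m}(A)\cong k$, and
\[
r(A)=\operatorname{embdim}A+\dim_k\operatorname{Ker}\bigl(\pi:\operatorname{Ext}^2_A(k,B)\to\operatorname{Ext}^2_A(k,k)\bigr),
\]
where $\pi$ is induced by $B\to k$. If $\alpha:G_2\to B$ is a cocycle with $\pi[\alpha]=0$, then $\alpha(G_2)\subset A$.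
\end{proposition}

\begin{proof}
As $H^0_{\mathfrak m}(B)=H^1_{\mathfrak m}(B)=0$, we get $H^0_{\mathfrak m}(A)=0$ and $H^1_{\mathfrak m}(A)\cong k$. As $\operatorname{Ext}^1_A(k,B)=0$, there is an exact sequence
\[
0\to\operatorname{Ext}^1_A(k,k)\to\operatorname{Ext}^2_A(k,A)\to\operatorname{Ext}^2_A(k,B)\xrightarrow{\ \pi\ }\operatorname{Ext}^2_A(k,k),
\]
and $\dim_k\operatorname{Ext}^1_A(k,k)=\operatorname{rank}G_1=\operatorname{embdim}A$. This gives the formula. Since $G$ is minimal, $\operatorname{Hom}(G,k)$ has zero differentials and $\operatorname{Ext}^2_A(k,k)=\operatorname{Hom}(G_2,k)$. So $\pi[\alpha]=0$ means that the composite $G_2\xrightarrow{\alpha}B\to B/A=k$ is zero.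
\end{proof}

So a ring as in the proposition has type at least $\operatorname{embdim}A$, and equality holds exactly when $\pi$ is injective. To prove injectivity we combine two constraints on a cocycle with $\pi[\alpha]=0$: its values lie in the smaller ring $A$, and they satisfy \eqref{eq:cocycle}. Here is a first case.

\begin{example}[Two planes]\label{ex:planes}
The ring $R$ of \eqref{eq:planes} has type $4$. Proposition~\ref{prop:type} applies with $B=R/P\oplus R/Q$, by \eqref{eq:planesseq}. Since $(x,y)\cap(u,v)=(xu,xv,yu,yv)$, we have $\operatorname{embdim}R=4$. It remains to show that $\pi$ is injective. Take the generators $x,y,u,v$ of $\mathfrak n$, and let $\alpha=(\alpha_1,\alpha_2)$ be a cocycle with values in $R/P\oplus R/Q$ and $\pi[\alpha]=0$; write $z=(z_1,z_2)$. The values of $\alpha$ lie in $R$, which consists of the pairs in $k[[u,v]]\oplus k[[x,y]]$ with equal constant terms. In $R/Q$ the elements $u,v$ are zero, so the second component of \eqref{eq:cocycle} for $u,v,x$ reads $x\,z_2(u,v)=0$. Hence $z_2(u,v)=0$, so $z_1(u,v)$ has constant term $0$; that is, $z_1(u,v)\in(u,v)R/P$. Lemma~\ref{lem:detect}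 for $M=R/P$ and its regular sequence $u,v$ gives $[\alpha_1]=0$. The same argument with $(x,y)$ and $(u,v)$ interchanged gives $[\alpha_2]=0$. So $r(R)=\operatorname{embdim}R=4$.

In particular $R[[X_1,X_2]]$ is a counterexample to Conjecture~\ref{conj} of dimension $4$, depth $3$ and type $4$.
\end{example}

\begin{remark}[Unmixedness is needed in Theorem~\ref{thm:three}]\label{rem:unmixed}
Let $A=k[[x,y]]/(x^2,xy)$, of dimension $1$ and depth $0$. It has the embedded prime $\mathfrak m$, so it is not unmixed. We claim that $r(A)=\mu_1(A)=2$. The ideal $xA\cong k$ gives $0\to xA\to A\to k[[y]]\to0$, and as $\operatorname{Hom}(k,k[[y]])=0$ there is an exact sequence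
\[
0\to\operatorname{Ext}^1(k,xA)\to\operatorname{Ext}^1(k,A)\to\operatorname{Ext}^1(k,k[[y]])\xrightarrow{\ \delta\ }\operatorname{Ext}^2(k,xA).
\]
The first term has dimension $\operatorname{embdim}A=2$, so we must show that $\delta$ is injective. Its source is isomorphic to $\operatorname{Hom}(k,k[[y]]/(y))$, hence one-dimensional. Let $e_x,e_y$ be the basis of $G_1$ that maps to $x,y$. Since $A=k[[y]]\oplus kx$ as a vector space, the syzygies of $x,y$ form the module $\mathfrak me_x+kx\,e_y$, minimally generated by $xe_x,\ ye_x,\ xe_y$. So $e_x\mapsto0$, $e_y\mapsto1$ is a cocycle $G_1\to k[[y]]$; it is not a coboundary, since coboundaries send $e_y$ into $yk[[y]]$. Lift it to a map $G_1\to A$ by $e_x\mapsto0$, $e_y\mapsto1$. The lift takes the value $x\ne0$ on the syzygy $xe_y$, so $\delta$ of the class is nonzero in $\operatorname{Hom}(G_2,xA)=\operatorname{Ext}^2(k,xA)$.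

Thus $A$ has type $2$ and is not Cohen--Macaulay, and $A[[X]]$ is not Cohen--Macaulay of depth $1$ and type $2=\operatorname{depth}A[[X]]+1$. Without unmixedness Theorem~\ref{thm:three} and part~(a) of Theorem~\ref{thm:pairs} fail.
\end{remark}

\section{Domains of every type at least four}\label{sec:domains}

By Lemma~\ref{lem:variables}, applied with $N=t-1$, Theorem~\ref{thm:four} follows if for each $n\ge3$ we find a complete local domain of dimension $2$, depth $1$ and type $n+1$. We use Proposition~\ref{prop:type}: we look for a domain $A$ of embedding dimension $n+1$ that arises from a domain $B$ of depth $2$ by removing one monomial.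

Fix a field $k$ and $n\ge3$. Let
\[
B'=k[[u^n,u^{n+1},\dots,u^{2n-1}]],\qquad B=B'[[b]]\subset k[[u,b]].
\]
So $B'$ consists of the series in $u$ with exponents in $\{0\}\cup[n,\infty)$. Let $A\subset B$ be the set of series whose coefficient at $u^{2n-1}b^0$ is zero. Let $\Gamma\subset\mathbb N^2$ be the set of exponents $(i,j)$ of monomials $u^ib^j$ allowed in $A$: we have
\begin{align*}
(i,0)\in\Gamma&\iff i\in\{0\}\cup[n,2n-2]\cup[2n,\infty),\\
(i,j)\in\Gamma&\iff i\in\{0\}\cup[n,\infty)\qquad(j\ge1).
\end{align*}
Figure~\ref{fig:gamma} shows $\Gamma$ for $n=3$.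

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\draw[->] (-0.4,-0.7) -- (9,-0.7) node[right] {$i$};
\draw[->] (-0.7,-0.4) -- (-0.7,2.6) node[above] {$j$};
\foreach \i in {0,1,2,3,4,5,6,7,8} \node at (\i,-1.1) {\small $\i$};
\foreach \j in {0,1,2} \node at (-1.1,\j) {\small $\j$};
\foreach \j in {0,1,2} {
  \foreach \i in {0,3,4,6,7,8} { \fill (\i,\j) circle (2.2pt); }
}
\foreach \j in {1,2} { \fill (5,\j) circle (2.2pt); }
\node at (5,0) {$\times$};
\foreach \i/\j in {3/0,4/0,0/1,5/1} { \draw (\i,\j) circle (5pt); }
\end{tikzpicture}
\caption{Exponents $(i,j)$ of the monomials $u^ib^j$ in $A=k[[u^3,u^4,b,bu^5]]$, the case $n=3$ (dots; the pattern continues to the right and upward). The ring $B$ has one more monomial, $u^5$ (cross). The circled dots are the four generators.}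
\label{fig:gamma}
\end{figure}

\begin{lemma}\label{lem:gamma}
The set $\Gamma$ is closed under addition. It is generated by the $n+1$ elements
\[
(0,1),\qquad(i,0)\ \ (n\le i\le2n-2),\qquad(2n-1,1),
\]
and none of these is a sum of two nonzero elements of $\Gamma$.
\end{lemma}

\begin{proof}
\emph{Closure.} First entries of elements of $\Gamma$ lie in $\{0\}\cup[n,\infty)$, which is closed under addition, so only a sum equal to $(2n-1,0)$ could leave $\Gamma$. Its summands would have the form $(a,0),(a',0)$; if one is zero, the other is $(2n-1,0)\notin\Gamma$, and otherwise $a+a'\ge2n$.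

\emph{Generation.} For $q\ge1$ the sums of $q$ elements of the interval $[n,2n-2]$ fill $[qn,q(2n-2)]$. For $q\ge2$ the next interval begins at $(q+1)n\le q(2n-2)+1$; this inequality says $n(q-1)\ge2q-1$, which holds since $n(q-1)\ge3q-3\ge2q-1$. So these intervals with $q\ge2$ cover $[2n,\infty)$, and all $(i,0)\in\Gamma$ are generated. For $j\ge1$ we have $(0,j)=j(0,1)$; next, $(i,j)=(i,0)+j(0,1)$ if $i\ge n$ and $i\ne2n-1$; and $(2n-1,j)=(2n-1,1)+(j-1)(0,1)$.

\emph{Irreducibility.} For $(0,1)$ it is clear. For $(i,0)$ with $i\le2n-2$ it holds since a sum of two nonzero elements $(a,0),(a',0)$ has $a+a'\ge2n$. If $(2n-1,1)=(a,0)+(c,1)$ with $(a,0)\in\Gamma$ nonzero, then $a\in[n,2n-2]$, because $a\le2n-1$ and $(2n-1,0)\notin\Gamma$. So $c\in[1,n-1]$, which is impossible for $(c,1)\in\Gamma$.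
\end{proof}

\begin{lemma}\label{lem:structure}
$A$ is a complete Noetherian local domain with residue field $k$, dimension $2$ and embedding dimension $n+1$. The module $B$ is finitely generated over $A$ and $b,u^n$ is a $B$-regular sequence, so that $\operatorname{depth}_AB=2$. There is an exact sequence $0\to A\to B\to k\to0$ of $A$-modules.
\end{lemma}

\begin{proof}
As $\Gamma$ is closed under addition, $A$ is a subring of $k[[u,b]]$; it consists of all series with exponents in $\Gamma$. So substituting the monomials of Lemma~\ref{lem:gamma} defines a homomorphism $k[[T_1,\dots,T_{n+1}]]\to A$. It is surjective: choose for each $g\in\Gamma$ a monomial in the $T$'s that maps to the monomial with exponent $g$; distinct $g$ give distinct monomials, so a series with coefficients $a_g$ lifts to the series in the chosen monomials with the same coefficients. Hence $A$ is a complete Noetherian local domain with residue field $k$, and its maximal ideal $\mathfrak m$ is generated by the $n+1$ monomials. Elements of $\mathfrak m^2$ are sums of products of two series with exponents in $\Gamma\setminus\{0\}$, so by irreducibility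 their coefficients at the $n+1$ generators vanish. Thus the generators are linearly independent modulo $\mathfrak m^2$, and $\operatorname{embdim}A=n+1$.

The ring $k[[u,b]]$ is a finite module over $k[[u^n,b]]\subset A$, so $A\subset k[[u,b]]$ is an integral extension. Hence $\dim A=2$, and $B$ is finite over $A$. The sequence $b,u^n$ is $B$-regular since $B$ and $B/bB=B'$ are domains and $u^n$ is a nonzero nonunit of $B'$. As $\dim A=2$, it follows that $\operatorname{depth}_AB=2$.

Finally $B=A+k\,u^{2n-1}$, and $\mathfrak mu^{2n-1}\subset A$: for $(i,j)\in\Gamma\setminus\{0\}$ the exponent $(i+2n-1,j)$ lies in $\Gamma$, either because $j\ge1$, or because $j=0$ and $i+2n-1\ge3n-1\ge2n$. So $B/A\cong k$.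
\end{proof}

\begin{proposition}\label{prop:domain}
The domain $A$ has depth $1$ and type $n+1$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:structure} and Proposition~\ref{prop:type}, $\operatorname{depth}A=1$, and $r(A)=n+1$ if $\pi$ is injective. Let $\alpha:G_2\to B$ be a cocycle with $\pi[\alpha]=0$, so that $\alpha$ has values in $A$. We use the monomial generators of $\mathfrak m$, with $x_1=b$ and $x_2=u^n$, and put $w=z(b,u^n)$. By Lemma~\ref{lem:detect} for $M=B$ we must show $w\in bB+u^nB$.

For each generator $x$ of $\mathfrak m$, \eqref{eq:cocycle} reads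
\begin{equation}\label{eq:bux}
b\,z(u^n,x)-u^n\,z(b,x)+x\,w=0,\qquad z(u^n,x),\ z(b,x),\ w\in A.
\end{equation}
For $f\in B$ write $f'$ for its residue class in $B/bB=B'\subset k[[u]]$. We have to show $w'\in u^nB'$. The exponents of series in $B'$ are $0$ and the integers $\ge n$, those of $u^nB'$ are $n$ and the integers $\ge2n$. So we must show that the coefficients of $w'$ at $1,u^{n+1},\dots,u^{2n-1}$ vanish.

\emph{Coefficient at $1$.} Let it be $c$. As $n\ge3$, the monomial $x=u^{n+1}$ is one of the generators, and \eqref{eq:bux} gives $u^{n+1}w'\in u^nB'$. The coefficient of $u^{n+1}w'$ at $u^{n+1}$ is $c$, while $u^nB'$ has no series with exponent $n+1$. So $c=0$.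

\emph{Coefficients at $u^{n+1},\dots,u^{2n-1}$.} Let $0\le l\le n-2$, so that $u^{n+l}$ is a generator. For $l\ge1$, reducing \eqref{eq:bux} with $x=u^{n+l}$ modulo $bB$ gives $u^nz(b,u^{n+l})'=u^{n+l}w'$. Dividing by $u^n$ in $k[[u]]$, we get
\[
z(b,u^{n+l})'=u^l\,w'\quad\text{in }k[[u]],
\]
and for $l=0$ this is the definition of $w$. Since $z(b,u^{n+l})\in A$, its coefficient at $u^{2n-1}b^0$ is zero. Hence the coefficient of $w'$ at $u^{2n-1-l}$ is zero. As $l$ runs through $0,\dots,n-2$, the exponent $2n-1-l$ runs through $2n-1,\dots,n+1$.
\end{proof}

This proves Theorem~\ref{thm:four}. For $n=3$ we obtain $A=k[[u^3,u^4,b,bu^5]]$, of dimension $2$, depth $1$ and type $4$; then $k[[u^3,u^4,b,bu^5]][[X_1,X_2]]$ is a complete local domain of dimension $4$, depth $3$ and type $4=\operatorname{depth}+1$ that is not Cohen--Macaulay.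

\section{Tools for the bound on the type}\label{sec:tools}

We now turn to Theorem~\ref{thm:three}. The plan is to realize all Bass numbers as the ranks of one complex, the minimal free resolution of a dualizing complex, and to count ranks in it. We recall what is needed.

\paragraph{Dualizing complexes} (Hartshorne \cite[Ch.~V]{Ha}; \cite[Dualizing complexes]{St}). Complete local rings and their localizations have dualizing complexes. Let $D=D_R$ be a normalized dualizing complex of a local ring $(R,\mathfrak m,k)$ of dimension $n$, indexed homologically. Then: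
\begin{enumerate}
\item[(D1)] $R\operatorname{Hom}(k,D)\simeq k$ and $R\operatorname{Hom}(D,D)\simeq R$; the modules $H_i(D)$ are finitely generated.
\item[(D2)] (Local duality) $H^i_{\mathfrak m}(R)\cong\operatorname{Hom}_R(H_i(D),E(k))$. In particular $H_i(D)=0$ unless $\operatorname{depth}R\le i\le n$, and $H_i(D)\ne0$ for $i=\operatorname{depth}R$. If $R$ is Cohen--Macaulay, only $H_n(D)$ is nonzero; if $n=0$, then $D\simeq E(k)$.
\item[(D3)] For a prime $Q$ of $R$, the complex $D_Q$, shifted by $\dim R/Q$, is normalized for $R_Q$, so that $H_i(D_{R_Q})=H_{i+\dim R/Q}(D)_Q$.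
\end{enumerate}

\paragraph{The minimal resolution.} Call a complex $F$ of finitely generated free modules with $F_i=0$ for $i\ll0$ \emph{minimal} if its differentials map $F_i$ into $\mathfrak mF_{i-1}$. If $F\ne0$, it has nonzero homology in the lowest degree $j$ with $F_j\ne0$, by Nakayama's lemma; in particular a nonzero minimal complex is not exact. Let $F$ be the minimal free resolution of $D$ and $\beta_i=\operatorname{rank}F_i$. By (D2), with $t=\operatorname{depth}R$,
\[
F_i=0\ \ (i<t),\qquad F_t\ne0 .
\]
From (D1) and adjunction,
\[
R\operatorname{Hom}(k,R)\simeq R\operatorname{Hom}(k,R\operatorname{Hom}(D,D))\simeq R\operatorname{Hom}(k\otimes^LD,D)\simeq\operatorname{Hom}_k(k\otimes^LD,k).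
\]
Taking cohomology in degree $i$ and using that $k\otimes F$ has zero differentials, we get
\begin{equation}\label{eq:mubeta}
\mu_i(R)=\beta_i ,\qquad\text{in particular } r(R)=\beta_n .
\end{equation}

\paragraph{Intersection theorems.} Let $G:\ 0\to G_m\to\dots\to G_0\to0$ be a complex of finitely generated free modules over a Noetherian local ring $R$.
\begin{itemize}
\item \emph{New Intersection Theorem} (NIT; Peskine--Szpiro, Hochster, P.~Roberts 1987). If $G$ has finite length homology and is not exact, then $m\ge\dim R$.
\item \emph{Improved New Intersection Theorem} (INIT). If $\ell(H_i(G))<\infty$ for all $i>0$ and some minimal generator of $H_0(G)$ is annihilated by a power of the maximal ideal, then $m\ge\dim R$.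
\end{itemize}
INIT is due to Evans--Griffith in equal characteristic. In general it is equivalent to the direct summand conjecture, by Hochster (1983) and Dutta (1987), and that conjecture was proved by Andr\'e \cite{An}.

\section{Unmixed rings of type at most three}\label{sec:proof}

Completion preserves dimension, depth and type, and $\hat A$ is unmixed if $A$ is. So let $A$ be complete and unmixed of dimension $d$ with $r(A)\le3$, and suppose that $A$ is not Cohen--Macaulay. We derive a contradiction in five steps. Steps~2 and~3 are rank counts and already exclude type at most $2$; they leave one configuration in type $3$, which Steps~4 and~5 exclude.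

\subsection*{Step 1: Reduction to a Cohen--Macaulay punctured spectrum}

All ranks become constant once the ring is Cohen--Macaulay away from its maximal ideal. So choose $\mathfrak p$ minimal among the primes with $A_{\mathfrak p}$ not Cohen--Macaulay, and put $R=A_{\mathfrak p}$, $n=\dim R$. From now on $\mathfrak m$ is the maximal ideal and $k$ the residue field of $R$; let $D=D_R$ with minimal resolution $F$, and
\[
t=\operatorname{depth}R,\qquad\rho=r(R)=\beta_n .
\]

\emph{Primes.} $A$ is catenary, and $\dim A/\mathfrak q=d$ for all $\mathfrak q\in\operatorname{Ass}A$. So all associated primes of $A$ are minimal, and hence so are those of $R$. For a minimal prime $\mathfrak q\subset\mathfrak p$ the local domain $A/\mathfrak q$ is catenary, so $\dim(A/\mathfrak q)_{\mathfrak p}=d-\dim A/\mathfrak p$. Thus $R$ is catenary and equidimensional, and $n=d-\dim A/\mathfrak p$. In particular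
\begin{equation}\label{eq:dimformula}
\dim R_Q+\dim R/Q=n\quad\text{for all primes }Q\text{ of }R.
\end{equation}

\emph{The type does not grow.} By (D3), the minimal resolution of $D_A$, localized at $\mathfrak p$ and shifted by $\dim A/\mathfrak p$, is a free resolution of $D_R$. Comparing it with the minimal one in degree $n$, that is, in degree $n+\dim A/\mathfrak p=d$ before the shift, and using \eqref{eq:mubeta} for $A$, we get
\[
\rho=\beta^R_n(D_R)\le\beta^A_d(D_A)=r(A)\le3 .
\]

\emph{Homology.} If $Q\ne\mathfrak m$, then $R_Q$ is Cohen--Macaulay by the choice of $\mathfrak p$. By (D2), (D3) and \eqref{eq:dimformula}, $H_i(D)_Q=0$ for $i\ne n$. Hence $\ell(H_i(D))<\infty$ for $i<n$; and $H_i(D)=0$ for $i>n$.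

\emph{Depth.} Since $R$ is not Cohen--Macaulay, $n\ge1$. So $\mathfrak m$ is not a minimal prime, whence $\mathfrak m\notin\operatorname{Ass}R$ and
\[
1\le t<n .
\]

\emph{The rank $s$.} Let $\varphi:F_n\to F_{n-1}$ be the differential; recall that $F_i=0$ for $i<t$. For $Q\ne\mathfrak m$ the complex $(F_n\to F_{n-1}\to\dots\to F_t\to0)_Q$ is exact in degrees below $n$, so it splits there. Hence $(\operatorname{im}\varphi)_Q=\operatorname{Ker}(F_{n-1}\to F_{n-2})_Q$ is a free direct summand of $(F_{n-1})_Q$, of rank
\[
s=\sum_{j=t}^{n-1}(-1)^{n-1-j}\beta_j\ \ge0,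
\]
which does not depend on $Q$.

\subsection*{Step 2: $s\le\rho-2$}

The $\rho$ generators of $F_n$ have two tasks: on the punctured spectrum they cover $\operatorname{im}\varphi$, of rank $s$, and they generate the homology $H_n(D)$. We show that this costs at least $s+1$ generators, and that exactly $s+1$ would make $R$ Gorenstein.

Let $C=\operatorname{coker}(F_{n+1}\to F_n)$, and let $K=H_n(D)=\operatorname{Ker}(C\to F_{n-1})$. Let $Q$ be a minimal prime. Then $Q\neq \mathfrak m$ and $(\operatorname{im}\varphi)_Q$ is free of rank $s$, so $C_Q\cong K_Q\oplus R_Q^s$. As $\dim R/Q=n$, (D3) and (D2) give $K_Q=H_0(D_{R_Q})=E_{R_Q}(k(Q))$, which by Matlis duality over the Artinian ring $R_Q$ needs $\dim\operatorname{Hom}(k(Q),R_Q)=r(R_Q)$ generators. Since $C$ is generated by $\rho$ elements,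
\[
\rho\ge s+r(R_Q)\ge s+1 .
\]

Suppose $\rho=s+1$. Then $r(R_Q)=1$ for every minimal prime $Q$; so $R_Q$ is Gorenstein, $K_Q\cong R_Q$ and $C_Q\cong R_Q^{\rho}$. The surjection $(F_n)_Q\to C_Q$ is between modules of the same finite length, hence an isomorphism. So $\operatorname{im}(F_{n+1}\to F_n)$ vanishes at all minimal primes, which are all the associated primes of $R$. A submodule of a free module that vanishes at all associated primes of $R$ is zero. So $F_{n+1}\to F_n$ is the zero map. Since $H_{n+1}(F)=0$, the map $F_{n+2}\to F_{n+1}$ is surjective, and by minimality $F_{n+1}=0$. In the same way, $F_{i}=0$ and $H_{i+1}(F)=0$ imply $F_{i+1}=0$ for $i\ge n+1$. By \eqref{eq:mubeta}, $\mu_i(R)=0$ for $i>n$, so $R$ has finite injective dimension \cite[3.1.14]{BH}. Then $R$ is Gorenstein, hence Cohen--Macaulay, a contradiction. Thus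
\[
0\le s\le\rho-2\le1 .
\]

\subsection*{Step 3: $s\ne0$, hence $s=1$ and $\rho=3$}

If $s=0$, then $\operatorname{Ker}(F_{n-1}\to F_{n-2})$ vanishes at all minimal primes, hence is zero. So the complex $0\to F_{n-1}\to\dots\to F_t\to0$ has finite length homology, namely $H_i(D)$ in the degrees $i\le n-2$ and $0$ in degree $n-1$. It is minimal with $F_t\ne0$, so it is not exact. Its length $n-1-t$ is less than $n=\dim R$, against NIT. Hence $s\ge1$, and Step~2 leaves only $s=1$, $\rho=3$.

\smallskip
In particular, unmixed rings of type at most two are Cohen--Macaulay, and of the two intersection theorems this part uses only NIT. In the remaining configuration the position of the depth matters. If $t=n-1$, then the part of $F$ below degree $n$ is just $F_{n-1}=R$, and $\varphi$ is given by an ideal. The two-planes ring \eqref{eq:planes} shows what happens there: $n=2$, $H_1(D)\cong k$ by (D2), so $F_1=R$ and the image of $\varphi$ is the maximal ideal, which needs four generators. We must show that three generators are never enough.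

\subsection*{Step 4: the case $t=n-1$}

Now $\beta_{n-1}=s=1$, and $\varphi:R^3\to R$ has image $I=(a_1,a_2,a_3)\subset\mathfrak m$. The module $R/I=H_{n-1}(D)$ has finite length $\ell>0$, so $I$ is $\mathfrak m$-primary and $n\le3$. Also $n=t+1\ge2$. Let
\[
W=H^{n-1}_{\mathfrak m}(R)\cong\operatorname{Hom}(R/I,E(k)),\qquad H=H^n_{\mathfrak m}(R).
\]
Then $W$ is annihilated by $I$ and $\ell(W)=\ell$; all other $H^i_{\mathfrak m}(R)$ vanish. The point is that the same three elements $a=(a_1,a_2,a_3)$ generate $I$ and annihilate $W$, so the Koszul cohomology $H^j(a;-)$ sees three copies of $W$.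

Consider the tensor product of the Koszul cochain complex of $a$ with the \v Cech complex on generators of $\mathfrak m$. The modules $H^j(a;R)$ have finite length, so they vanish after localization at any element of $\mathfrak m$. Hence, if we take Koszul cohomology first, only the part in \v Cech degree $0$ remains, and the total complex has cohomology $H^j(a;R)$. Taking \v Cech cohomology first gives a spectral sequence
\[
E_2^{p,q}=H^p(a;H^q_{\mathfrak m}(R))\Rightarrow H^{p+q}(a;R),
\]
in which only the rows $q=n-1$ and $q=n$ are nonzero. So there is a long exact sequence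
\[
\cdots\to H^{j-n-1}(a;H)\to H^{j-n+1}(a;W)\to H^j(a;R)\to H^{j-n}(a;H)\to\cdots
\]
Since $a$ annihilates $W$, we have $H^p(a;W)=W^{\binom3p}$. As $H^p(a;-)=0$ for $p<0$, we read off
\[
H^j(a;R)=0\ (j<n-1),\qquad H^{n-1}(a;R)\cong W,\qquad W^3\hookrightarrow H^n(a;R).
\]
Moreover $H^3(a;R)=R/I$ has length $\ell$.

\emph{$n=3$.} Here $W^3$ embeds in $H^3(a;R)=R/I$, so $3\ell\le\ell$, a contradiction.

\emph{$n=2$.} Here $H^0(a;R)=0$, $\ell(H^1(a;R))=\ell$, $\ell(H^2(a;R))\ge3\ell$ and $\ell(H^3(a;R))=\ell$. Since the three elements $a$ generate an $\mathfrak m$-primary ideal and $3>\dim R$, the Euler characteristic of the Koszul complex vanishes \cite[4.7.6]{BH}, that is, $-\ell+\ell(H^2(a;R))-\ell=0$. So $\ell(H^2(a;R))=2\ell<3\ell$, a contradiction.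

\subsection*{Step 5: the case $t\le n-2$}

The part of $F$ below degree $n$ now has positive length. On the punctured spectrum it has homology of rank $s=1$ in its \emph{top} degree $n-1$, while INIT tolerates homology in the bottom degree. So we dualize. Let $(-)^*=\operatorname{Hom}_R(-,R)$ and let $G$ be the complex
\[
0\to F_t^*\to\dots\to F_{n-2}^*\to F_{n-1}^*\to0,\qquad G_j=F_{n-1-j}^*,
\]
of length $m=n-1-t$. As $1\le t\le n-2$,
\[
1\le m\le n-2 .
\]
Let $N=H_0(G)=\operatorname{coker}(F_{n-2}^*\to F_{n-1}^*)$. The map $\varphi^*:F_{n-1}^*\to F_n^*$ induces $\psi:N\to F_n^*$.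

Let $Q\ne\mathfrak m$ and $L=(\operatorname{im}\varphi)_Q$. By Step~1, $L$ is free of rank $1$, the complex $0\to(F_{n-1})_Q\to\dots\to(F_t)_Q\to0$ is split with homology $L$ in degree $n-1$ only, and $(F_n)_Q\to L$ is a split surjection. Dually,
\begin{equation}\label{eq:split}
G_Q\text{ is split with homology only in degree }0,\quad N_Q=L^*\cong R_Q,\quad\psi_Q\text{ is split injective.}
\end{equation}
Both $G$ and $\varphi^*$ are minimal, and $G_0=F_{n-1}^*\ne0$ because $s=1$. Choose a basis element $e$ of $G_0$. Its image $\bar e\in N$ is a minimal generator of $N$. There are two possibilities. If $\bar e$ generates the rank-one module $N$ on the punctured spectrum, we shall split it off and apply NIT. Otherwise there is a prime $P\ne\mathfrak m$ of height at most one such that $\bar e$ becomes zero modulo $P$ on the punctured spectrum, and we shall apply INIT over $R/P$.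

The alternative is governed by the ideal $J\subset\mathfrak m$ generated by the coordinates of $\varphi^*(e)$ in $F_n^*$. For $Q\ne\mathfrak m$ write $\bar e=c\nu$ with $\nu$ a generator of $N_Q\cong R_Q$ and $c\in R_Q$. Then $\varphi^*(e)=c\,\psi_Q(\nu)$, and the coordinates of $\psi_Q(\nu)$ generate the unit ideal, because $\psi_Q$ is split injective. Hence
\begin{equation}\label{eq:J}
J_Q=cR_Q .
\end{equation}

\emph{(a) $J$ is not $\mathfrak m$-primary.} Let $P\ne\mathfrak m$ be a minimal prime of $J$. By \eqref{eq:J}, $J_P$ is principal, so $\operatorname{ht}P\le1$ and $\dim R/P\ge n-1$ by \eqref{eq:dimformula}. Consider $\bar G=G\otimes_RR/P$ over the local ring $R/P$. By \eqref{eq:split}, at every prime $Q\supseteq P$ with $Q\ne\mathfrak m$ the complex $\bar G_Q$ has homology only in degree $0$, and $N/PN\to F_n^*\otimes R/P$ is injective at $Q$. So $\ell(H_j(\bar G))<\infty$ for $j\ge1$. The element $\bar e\otimes1$ is a minimal generator of $H_0(\bar G)=N/PN$, and it maps to $0$ in $F_n^*\otimes R/P$, because $J\subset P$. So it vanishes at all $Q\ne\mathfrak m$; that is, it is annihilated by a power of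 $\mathfrak m$. INIT gives $m\ge\dim R/P\ge n-1$, contradicting $m\le n-2$.

\emph{(b) $J$ is $\mathfrak m$-primary.} Then for $Q\ne\mathfrak m$ the element $c$ in \eqref{eq:J} is a unit, so $\bar e$ generates $N_Q\cong R_Q$. Let $G'$ be the complex $G$ with $G_0$ replaced by the free module $G_0/Re$. For $Q\ne\mathfrak m$ we have $(G_0)_Q=R_Qe\oplus\operatorname{im}(G_1)_Q$, since $N_Q$ is free on $\bar e$. So $\operatorname{im}(G_1)_Q$ maps isomorphically to $(G_0/Re)_Q$. Therefore $G'_Q$ is exact in degree $0$; the kernel of $(G_1)_Q\to(G_0/Re)_Q$ is the kernel of $(G_1)_Q\to(G_0)_Q$, so $G'_Q$ is exact in degree $1$ by \eqref{eq:split}; and in higher degrees nothing has changed. Thus $G'$ has finite length homology. It is minimal, and nonzero because $m\ge1$ and $G'_m=F_t^*\ne0$; so it is not exact. Its length is at most $m\le n-2<\dim R$, against NIT.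

\smallskip
All cases are contradictory, so $A$ is Cohen--Macaulay. This proves Theorem~\ref{thm:three}. \qed

\begin{remark}
Step~5 uses $\rho=3$ only through $s=1$. For $t=n-1$ its argument breaks down in case (b): there $G$ is the single module $R$ in degree $0$, and $G'=0$ is exact. The two-dimensional examples of type $4$ in Sections~\ref{sec:koszul} and~\ref{sec:domains} have $t=n-1$, and Step~4 is where the number three of generators of $F_n$ enters. Unmixedness is used in Step~1, to get $t\ge1$ and the dimension formula \eqref{eq:dimformula}, and in Steps~2 and~3, where a submodule of a free module is zero because it vanishes at the minimal primes.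
\end{remark}

\begin{thebibliography}{9}
\bibitem{An} Y. Andr\'e, \emph{La conjecture du facteur direct}, 2018.
\bibitem{BH} W. Bruns and J. Herzog, \emph{Cohen--Macaulay Rings}.
\bibitem{Ha} R. Hartshorne, \emph{Residues and Duality}.
\bibitem{SR} \emph{Some Remarks On Types Of Noetherian Local Rings}, \texttt{https://koreascience.kr/article/JAKO201435053630233.pdf}.
\bibitem{St} Stacks Project, \emph{Dualizing complexes}.
\end{thebibliography}

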